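\title{Self-equivalences that fix the homotopy groups and move the loop space}

\begin{abstract}
For a based space $X$, the group $\mathcal{E}_{\Omega}(X)$ of self-homotopy equivalences whose looping is homotopic to the identity is contained in the group $\mathcal{E}_{\#\infty}(X)$ of those that induce the identity on all homotopy groups. We prove the conjecture that this inclusion is strict for some finite-dimensional CW-complex. The least dimension of an example is $3$: the two groups agree in dimension at most $2$, and in dimension $3$ there is a simply connected example and there is a finite example. There are also finite simply connected examples, such as $P^3(9)\times S^3$, and every finite abelian group embeds in $\mathcal{E}_{\#\infty}(X)/\mathcal{E}_{\Omega}(X)$ for some finite simply connected complex $X$.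
\end{abstract}

\section{Introduction}

\subsection{The two groups}

Throughout, maps and homotopies preserve base points unless the contrary is said, $[X,Y]$ is the set of homotopy classes of maps $X\to Y$, and a \emph{complex} is a connected CW-complex based at a vertex. Let $\mathcal{E}(X)$ be the group of homotopy classes of homotopy equivalences $X\to X$, that is, the group of units of the monoid $[X,X]$ under composition. Let $\Omega X$ be the space of loops $I=[0,1]\to X$ at the base point, with the compact-open topology and the constant loop as base point. We compare the subgroups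
\begin{align*}
\mathcal{E}_{\Omega}(X)&=\{\alpha\in\mathcal{E}(X):\ \Omega\alpha=\mathrm{id}\ \text{in}\ [\Omega X,\Omega X]\},\\
\mathcal{E}_{\#\infty}(X)&=\{\alpha\in\mathcal{E}(X):\ \alpha_{\#}=\mathrm{id}\colon\pi_i(X)\to\pi_i(X)\ \text{for all}\ i\ge1\}.
\end{align*}
The first is the kernel of the homomorphism $\mathcal{E}(X)\to\mathcal{E}(\Omega X)$, so it is normal in $\mathcal{E}(X)$.

Both groups can be described by letting $\alpha$ act on maps into $X$. For a based space $B$ let $\Sigma B=B\times I/(B\times\{0,1\}\cup *\times I)$ be the reduced suspension, with points $[b,\tau]$. A map $f\colon\Sigma B\to X$ has an adjoint $\hat f\colon B\to\Omega X$, $\hat f(b)(\tau)=f[b,\tau]$, and $f\mapsto\hat f$ is a bijection $[\Sigma B,X]\to[B,\Omega X]$.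

\begin{lemma}\label{lem:test}
For a map $\alpha\colon X\to X$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\Omega\alpha\simeq\mathrm{id}$.
\item[(2)] $\alpha f\simeq f$ for every based space $B$ and every map $f\colon\Sigma B\to X$.
\end{enumerate}
\end{lemma}

\begin{proof}
The adjoint of $\alpha f$ is $\Omega\alpha\circ\hat f$. If (1) holds, then $\alpha f$ and $f$ have homotopic adjoints, so they are homotopic. If (2) holds, take $B=\Omega X$ and $f[\omega,\tau]=\omega(\tau)$. Then $\hat f=\mathrm{id}$, and $\alpha f\simeq f$ gives $\Omega\alpha\simeq\mathrm{id}$.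
\end{proof}

Thus $\mathcal{E}_{\Omega}(X)$ consists of the self-equivalences that fix every class of maps from a suspension into $X$, and $\mathcal{E}_{\#\infty}(X)$ of those that fix every class of maps from one of the particular suspensions $S^i=\Sigma S^{i-1}$, $i\ge1$. In particular $\mathcal{E}_{\Omega}(X)\subseteq\mathcal{E}_{\#\infty}(X)$, and the question of equality is whether spheres suffice as test spaces. The conjecture below comes from \cite{selfmaps}; the problem is posed with the remark that the only known space with a strict inclusion is an infinite-dimensional complex.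

\medskip
\noindent\textbf{Conjecture.} \emph{There is a finite-dimensional CW-complex $X$ with $\mathcal{E}_{\Omega}(X)\subsetneq\mathcal{E}_{\#\infty}(X)$.}
\medskip

Two cases are immediate. If $X$ is a wedge of spheres, a self-map is determined up to homotopy by its restrictions to the spheres, which are elements of homotopy groups of $X$; so $\mathcal{E}_{\#\infty}(X)=1$ and both groups are trivial. If $X$ is a suspension, it can be tested on itself.

\begin{corollary}\label{cor:susp}
If $Z$ has the homotopy type of a suspension, then $\mathcal{E}_{\Omega}(Z)=1$.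
\end{corollary}

\begin{proof}
Let $h\colon\Sigma B\to Z$ be a homotopy equivalence. If $\Omega\beta\simeq\mathrm{id}$, then $\beta h\simeq h$ by Lemma~\ref{lem:test}, so $\beta\simeq\mathrm{id}$.
\end{proof}

A suspension that is not a wedge of spheres has cells glued to one another, and there is no reason for a map out of it to be determined by its effect on spheres. So one guesses that the conjecture holds. The difficulty is to prove that a given $\alpha$ lies in $\mathcal{E}_{\#\infty}(X)$. This is a condition in every degree, and homotopy groups do not stop at the dimension of the space (already $\pi_3(S^2)\ne0$). One needs a reason for $\alpha_{\#}=\mathrm{id}$ that works in all degrees at once, without computing $\pi_*(X)$.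

\subsection{Results}

The conjecture is true. We write $\mathbb{Z}_2^{\wedge}$ for the $2$-adic integers and $P^3(m)=S^2\cup_m e^3$ for the Moore space obtained by attaching a $3$-cell to $S^2$ by a map of degree $m$.

\begin{theorem}\label{thm:sc}
There is a simply connected $3$-dimensional complex $X=T\vee S^3$ with $\mathcal{E}_{\Omega}(X)=1$, while $\mathcal{E}_{\#\infty}(X)$ contains a subgroup isomorphic to the uncountable group $\mathbb{Z}_2^{\wedge}/\mathbb{Z}$.
\end{theorem}

\begin{theorem}\label{thm:dim}
\begin{enumerate}
\item[(a)] If $X$ is a complex with $\dim X\le2$, then $\mathcal{E}_{\Omega}(X)=\mathcal{E}_{\#\infty}(X)$.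
\item[(b)] There is a finite $3$-dimensional complex $X$ with $\mathcal{E}_{\Omega}(X)\subsetneq\mathcal{E}_{\#\infty}(X)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:finite}
For every odd prime $p$, the finite simply connected $6$-dimensional complex $X=P^3(p^2)\times S^3$ satisfies $\mathcal{E}_{\Omega}(X)\subsetneq\mathcal{E}_{\#\infty}(X)$; so does $P^3(8)\times S^3$. More generally, every finite abelian group embeds in $\mathcal{E}_{\#\infty}(X)/\mathcal{E}_{\Omega}(X)$ for some finite simply connected complex $X$.
\end{theorem}

So $3$ is the least dimension of an example among all complexes, among finite ones, and among simply connected ones.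

\subsection{The method}

The examples start from a simply connected $3$-dimensional suspension $A$ with $H_3(A)=0$. By Hopf's theorem and universal coefficients,
\[
[A,S^3]\cong H^3(A;\mathbb{Z})\cong\mathrm{Ext}(H_2(A),\mathbb{Z}),
\]
which can be nonzero when $H_2(A)$ is not free. Every $f\colon A\to S^3$ is zero on $\pi_i$ for $i\le3$: for $i\le 2$ the target vanishes, and for $i=3$ the Hurewicz isomorphism $\pi_3(S^3)\cong H_3(S^3)$ factors $f_{\#}$ through $H_3(A)=0$. For the higher degrees we use one of two devices.
\begin{itemize}
\item \emph{Compactness.} For an infinite complex $A$ with $H_2(A)=\mathbb{Z}[1/2]$, every $f$ is null-homotopic on every finite subcomplex, and spheres see only finite subcomplexes.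
\item \emph{Exponents.} For $A=P^3(m)$ with $m$ a power of a prime $p$, a fixed power of $p$ annihilates the $p$-torsion of $\pi_*(S^3)$, so suitable multiples of a map vanish on homotopy groups.
\end{itemize}
An essential map $f$ of this kind is then turned into a self-equivalence by shearing $A\vee S^3$ or $A\times S^3$, in the manner of a unipotent triangular matrix with off-diagonal entry $f$. Since $A$ is a suspension, Lemma~\ref{lem:test} shows that looping detects the shear.

Section~\ref{sec:tel} carries out the first device and proves Theorem~\ref{thm:sc}. Section~\ref{sec:cover} relates $\Omega\alpha$ to the lift of $\alpha$ to the universal cover and proves Theorem~\ref{thm:dim}(a). Section~\ref{sec:fold} realizes the infinite complex of Section~\ref{sec:tel} inside the universal cover of a finite complex, which gives Theorem~\ref{thm:dim}(b). Section~\ref{sec:exp} carries out the second device and proves Theorem~\ref{thm:finite}.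

\section{Standard facts}\label{sec:facts}

Homology and cohomology have integer coefficients. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{Wedges.} $[\bigvee_j Y_j,Z]=\prod_j[Y_j,Z]$: homotopies on the summands fix the base point, so they fit together.
\item[(F2)] \emph{Sums.} For $u,v\colon\Sigma B\to Y$ let $(u+v)[b,\tau]$ be $u[b,2\tau]$ for $\tau\le\frac12$ and $v[b,2\tau-1]$ for $\tau\ge\frac12$. This makes $[\Sigma B,Y]$ a group whose zero is the class of the constant map $*$. From the formula, $g\circ(u+v)=gu+gv$ for $g\colon Y\to Y'$, and $(u+v)|_{\Sigma B'}=u|_{\Sigma B'}+v|_{\Sigma B'}$ for $B'\subset B$. On $H^n$, $n\ge1$, one has $(u+v)^*=u^*+v^*$.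
\item[(F3)] \emph{Hurewicz.} If $Y$ is $(n-1)$-connected, $n\ge2$, then $\pi_n(Y)\to H_n(Y)$ is an isomorphism.
\item[(F4)] \emph{Whitehead.} A map of complexes that induces isomorphisms on all $\pi_i$ is a homotopy equivalence. So is a map of simply connected complexes that induces isomorphisms on all $H_i$.
\item[(F5)] \emph{Hopf.} Let $\iota$ generate $H^3(S^3)$. If $K$ is a complex, finite or not, with $\dim K\le3$, then $f\mapsto f^*\iota$ is a bijection $[K,S^3]\to H^3(K)$. If $K$ is a suspension, it is a group isomorphism by (F2).
\item[(F6)] \emph{Cells.} A compact subset of a complex lies in a finite subcomplex. Collapsing a contractible subcomplex is a homotopy equivalence. If a family of $n$-cells is attached to a complex $Y$ of dimension less than $n$ in two ways, by attaching maps that are homotopic cell by cell, the two results are homotopy equivalent relative to $Y$.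
\item[(F7)] \emph{Pointwise products.} If $G$ is a topological group based at $1$ and $u,v\colon Y\to G$ are maps, then $(u\cdot v)_{\#}=u_{\#}+v_{\#}$ on $\pi_i$, $i\ge1$. Hence $(u^n)_{\#}=n\,u_{\#}$ for all $n\in\mathbb{Z}$; for negative $n$ use that $u\cdot u^{-1}$ is constant.
\item[(F8)] \emph{$2$-adic integers.} $\mathbb{Z}_2^{\wedge}=\varprojlim\mathbb{Z}/2^M$ contains $\mathbb{Z}$, and $\mathbb{Z}\cap2^M\mathbb{Z}_2^{\wedge}=2^M\mathbb{Z}$. For any integers $c_j$ the series $\sum_{j\ge0}2^jc_j$ converges, since it is a finite sum modulo each $2^M$. Every element has exactly one such expansion with all $c_j\in\{0,1\}$. So $\mathbb{Z}_2^{\wedge}$ is uncountable, and so is its quotient by the countable group $\mathbb{Z}$.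
\end{enumerate}

\section{Dyadic telescopes}\label{sec:tel}

We want a $3$-dimensional complex that is exhausted by finite subcomplexes with no essential maps to $S^3$ but that has nonzero $H^3$. We take a sequence of $2$-spheres and use $3$-cells to identify each sphere with twice the next one.

Let $S=\bigvee_{k\in\mathbb{Z}}S^2_k$, so that $\pi_2(S)\cong H_2(S)=\bigoplus_k\mathbb{Z}s_k$ by (F3), where $s_k$ is the fundamental class of $S^2_k$.

\begin{definition}\label{def:tel}
A \emph{dyadic telescope} is a complex $Y$ obtained from $S$ by attaching $3$-cells $e_k$, $k\in\mathbb{Z}$, along maps $\psi_k\colon S^2\to S^2_k\vee S^2_{k+1}$ that carry the fundamental class to $2s_{k+1}-s_k$. For $N\ge0$, $Y_N\subset Y$ is the finite subcomplex with $2$-cells $s_k$, $|k|\le N$, and $3$-cells $e_k$, $-N\le k<N$.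
\end{definition}

The condition on the image of $\psi_k$ is what makes $Y_N$ a subcomplex. A telescope has no $1$-cells, so $Y$ and $Y_N$ are simply connected. With the cells $e_k$ suitably oriented, the cellular boundary is
\begin{equation}\label{eq:bd}
\partial e_k=2s_{k+1}-s_k .
\end{equation}
A $2$-cochain is a family of integers $a=(a_k)_{k\in\mathbb{Z}}$, a $3$-cochain is a family $c=(c_k)_{k\in\mathbb{Z}}$, every $3$-cochain is a cocycle, and $c=\delta a$ means
\begin{equation}\label{eq:cob}
c_k=2a_{k+1}-a_k\quad\text{for all }k .
\end{equation}

One telescope is a suspension. Let $T'$ be obtained from $\bigvee_kS^1_k$ by attaching a $2$-cell along each word $x_{k+1}^2x_k^{-1}$, where $x_k$ is the loop around $S^1_k$, and put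
\[
T=\Sigma T' .
\]
The attaching maps of the $3$-cells of $T$ are the suspensions of these words. They map into $S^2_k\vee S^2_{k+1}$ and, by naturality of the suspension isomorphism in homology, have class $2s_{k+1}-s_k$. So $T$ is a dyadic telescope, and $T_N=\Sigma T'_N$ for the subcomplex $T'_N\subset T'$ with the corresponding cells.

The phenomenon behind Theorems~\ref{thm:sc} and~\ref{thm:dim}(b) is visible in one system of equations.

\begin{example}\label{ex:third}
Let $c_k=1$ for even $k\ge0$ and $c_k=0$ otherwise. On $Y_N$ the equations \eqref{eq:cob} can be solved from the top: put $a_N=0$ and $a_k=2a_{k+1}-c_k$ for $k=N-1,\dots,-N$. On $Y$ there is no top. If $a$ were a solution, then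
\[
a_0=2a_1-1=4a_2-1=8a_3-5=16a_4-5=32a_5-21=64a_6-21=\cdots,
\]
and in general $a_0=4^Ma_{2M}-(1+4+\dots+4^{M-1})=4^Ma_{2M}-\frac{4^M-1}{3}$. Then $3a_0-1$ is divisible by $4^M$ for every $M$, so $3a_0=1$, which is impossible in $\mathbb{Z}$. Thus $c$ is a coboundary on every $Y_N$ and not on $Y$. By (F5) it defines an essential map $Y\to S^3$ that is null-homotopic on every finite subcomplex.
\end{example}

In the example the equations force $a_0$ to be the $2$-adic integer $1/3$. In general they force $a_0$ to be a certain $2$-adic integer, and the only obstruction is whether it lies in $\mathbb{Z}$.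

\begin{lemma}\label{lem:tel}
Let $Y$ be a dyadic telescope.
\begin{enumerate}
\item[(a)] The inclusion $S^2_N\to Y_N$ is a homotopy equivalence, and every compact subset of $Y$ lies in some $Y_N$.
\item[(b)] The map $\Theta(c)=\sum_{j\ge0}2^jc_j \bmod \mathbb{Z}$ induces an isomorphism $H^3(Y)\cong\mathbb{Z}_2^{\wedge}/\mathbb{Z}$.
\item[(c)] $Y\simeq T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\partial\sum_{k=-N}^{N-1}b_ke_k=0$. By \eqref{eq:bd} the coefficient of $s_{-N}$ is $-b_{-N}$, and the coefficient of $s_k$ for $-N<k<N$ is $2b_{k-1}-b_k$. So $b_{-N},b_{-N+1},\dots$ vanish in turn, and $H_3(Y_N)=0$. In $H_2(Y_N)$ the relations $s_k=2s_{k+1}$ show that $s_N$ is a generator. It has infinite order, because the homomorphism $C_2(Y_N)\to\mathbb{Z}$, $s_k\mapsto2^{N-k}$, kills the boundaries \eqref{eq:bd} and sends $s_N$ to $1$. Hence $S^2_N\to Y_N$ is a homology isomorphism of simply connected complexes, and (F4) applies. The second claim follows from (F6), since every finite subcomplex lies in some $Y_N$.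

(b) By (F8), $\Theta$ is a surjective homomorphism $C^3(Y)\to\mathbb{Z}_2^{\wedge}/\mathbb{Z}$. We show that its kernel is the group of coboundaries. If $c=\delta a$, then
\[
\sum_{0\le j<M}2^jc_j=\sum_{0\le j<M}\bigl(2^{j+1}a_{j+1}-2^ja_j\bigr)=2^Ma_M-a_0 ,
\]
so $\sum_{j\ge0}2^jc_j=-a_0\in\mathbb{Z}$. Conversely, suppose that $\sum_{j\ge0}2^jc_j$ is an integer, and call it $-a_0$. For $M>0$ the integer $a_0+\sum_{0\le j<M}2^jc_j$ equals $-\sum_{j\ge M}2^jc_j\in2^M\mathbb{Z}_2^{\wedge}$, so it is divisible by $2^M$ in $\mathbb{Z}$. Put $a_M=2^{-M}\bigl(a_0+\sum_{0\le j<M}2^jc_j\bigr)$, a formula that also holds for $M=0$. Then $2a_{M+1}-a_M=2^{-M}\cdot2^Mc_M=c_M$ for $M\ge0$. For $k<0$ define recursively $a_k=2a_{k+1}-c_k$. Then \eqref{eq:cob} holds for all $k$.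

(c) The attaching maps of $e_k$ in $Y$ and in $T$ have the same class in $H_2(S)\cong\pi_2(S)$, so they are homotopic. Apply (F6).
\end{proof}

\begin{remark}\label{rem:ext}
The map $s_k\mapsto2^{-k}$ identifies $H_2(Y)=\varinjlim H_2(Y_N)$ with $\mathbb{Z}[1/2]$, and $H_3(Y)=0$, so part (b) computes $\mathrm{Ext}(\mathbb{Z}[1/2],\mathbb{Z})$. If the factor $2$ is replaced by $1$, the equations $c_k=a_{k+1}-a_k$ are always solvable and $H^3$ vanishes. The cells with $k<0$ do not enter $\Theta$; they are present so that the shift $k\mapsto k+1$ is available in Section~\ref{sec:fold}.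
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sc}]
Let $X=T\vee S^3$, with inclusions $i_T,i_S$ of the summands and the retraction $r\colon X\to S^3$ that collapses $T$. It is simply connected of dimension $3$, and $X=\Sigma(T'\vee S^2)$, so $\mathcal{E}_{\Omega}(X)=1$ by Corollary~\ref{cor:susp}. By (F5) and Lemma~\ref{lem:tel}(b), the group $[T,S^3]$ is isomorphic to $\mathbb{Z}_2^{\wedge}/\mathbb{Z}$. It remains to embed it in $\mathcal{E}_{\#\infty}(X)$.

For $f\colon T\to S^3$ define $\alpha_f\colon X\to X$ by
\[
\alpha_f\,i_S=i_S,\qquad\alpha_f\,i_T=i_T+i_Sf ,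
\]
where the sum uses the suspension coordinate of $T$. By (F1) the class of $\alpha_f$ depends only on the class of $f$, and a self-map of $X$ is determined up to homotopy by the classes of its two restrictions.

\emph{The map $f\mapsto\alpha_f$ is an injective homomorphism $[T,S^3]\to\mathcal{E}(X)$.} We have $\alpha_f\alpha_g\,i_S=i_S$, and by (F2)
\[
\alpha_f\alpha_g\,i_T=\alpha_f\,i_T+\alpha_f\,i_S\,g=(i_T+i_Sf)+i_Sg\simeq i_T+i_S(f+g).
\]
So $\alpha_f\alpha_g\simeq\alpha_{f+g}$. Also $\alpha_*\,i_T=i_T+*\simeq i_T$, so $\alpha_*\simeq\mathrm{id}$, and $\alpha_{-f}$ is a homotopy inverse of $\alpha_f$. The class of $f$ is recovered from that of $\alpha_f$, since $r\alpha_f\,i_T=*+f\simeq f$.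

\emph{Each $\alpha_f$ lies in $\mathcal{E}_{\#\infty}(X)$.} By Lemma~\ref{lem:tel}(a), $[T_N,S^3]=\pi_2(S^3)=0$, so $f|_{T_N}\simeq*$. Since $T_N=\Sigma T'_N$, (F2) gives
\[
\alpha_f|_{T_N}=i_T|_{T_N}+i_Sf|_{T_N}\simeq i_T|_{T_N}+*\simeq i_T|_{T_N}.
\]
By (F1), $\alpha_f|_{T_N\vee S^3}$ is homotopic to the inclusion $T_N\vee S^3\subset X$. A map $x\colon S^i\to X$ has compact image, which lies in some $T_N\vee S^3$. Hence $\alpha_fx\simeq x$.
\end{proof}

This proves the conjecture. The homotopy groups of the wedge were never computed: the argument used that $\alpha_f$ itself is homotopic to the inclusion on each finite subcomplex.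

\section{Universal covers and dimension two}\label{sec:cover}

When $X$ is not simply connected, $\Omega X$ has one component for each element of $\pi_1(X)$, and the component of the constant loop is governed by the universal cover $\rho\colon\widetilde X\to X$. We give $\widetilde X$ the lifted cell structure and fix a vertex $\tilde x_0$ over the base point. A map $\alpha\colon X\to X$ has a unique lift $\widetilde\alpha\colon\widetilde X\to\widetilde X$ with $\rho\widetilde\alpha=\alpha\rho$ and $\widetilde\alpha(\tilde x_0)=\tilde x_0$. Since $\rho_{\#}$ is an isomorphism on $\pi_i$ for $i\ge2$, the maps $\alpha_{\#}$ and $\widetilde\alpha_{\#}$ correspond in these degrees.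

\begin{proposition}\label{prop:cover}
Let $X$ be a complex and $\alpha\colon X\to X$ a map.
\begin{enumerate}
\item[(i)] If $\alpha_{\#}=\mathrm{id}$ on $\pi_1(X)$ and $\widetilde\alpha\simeq\mathrm{id}$, then $\Omega\alpha\simeq\mathrm{id}$.
\item[(ii)] If $\widetilde X$ has the homotopy type of a suspension and $\Omega\alpha\simeq\mathrm{id}$, then $\widetilde\alpha\simeq\mathrm{id}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We build the homotopy one component at a time, so we first need the components to be open. The evaluation map $\Omega X\times I\to X$ is continuous. By the homotopy lifting property of $\rho$ it lifts to a continuous map $\Lambda\colon\Omega X\times I\to\widetilde X$ with $\Lambda(\omega,0)=\tilde x_0$, and $\Lambda(\omega,-)$ is the lift of $\omega$ that starts at $\tilde x_0$. The map $\omega\mapsto\Lambda(\omega,1)$ is continuous with values in the discrete fiber over the base point, and two loops have the same value exactly when they represent the same element of $\pi_1(X)$. So the sets $\Omega_gX$ of loops in the class $g\in\pi_1(X)$ are open, and $\Omega X$ is their disjoint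 union. It suffices to find, for each $g$, a homotopy from $\Omega\alpha|_{\Omega_gX}$ to the inclusion $\Omega_gX\subset\Omega X$. It must be based for $g=1$; for $g\ne1$ there is no base point condition, because the constant loop lies in $\Omega_1X$.

For $g=1$, lifts of loops in $\Omega_1X$ are closed, so $\Lambda$ defines a based map $\lambda\colon\Omega_1X\to\Omega\widetilde X$ with $\Omega\rho\circ\lambda$ equal to the inclusion. Then
\[
\Omega\alpha|_{\Omega_1X}=\Omega\alpha\circ\Omega\rho\circ\lambda=\Omega\rho\circ\Omega\widetilde\alpha\circ\lambda\simeq\Omega\rho\circ\lambda ,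
\]
by a based homotopy, since $\widetilde\alpha\simeq\mathrm{id}$.

For $g\ne1$ we translate to $\Omega_1X$. Fix a loop $\gamma\in\Omega_gX$ and let $\bar\gamma$ be its reverse. For a fixed loop $\delta$, the usual reparametrization deforms $(\omega\cdot\bar\delta)\cdot\delta$ to $\omega$ by a formula that is continuous in $\omega$. As maps $\Omega_gX\to\Omega X$ of the variable $\omega$,
\[
\alpha\omega\ \simeq\ (\alpha\omega\cdot\alpha\bar\gamma)\cdot\alpha\gamma\ =\ \alpha(\omega\cdot\bar\gamma)\cdot\alpha\gamma\ \simeq\ (\omega\cdot\bar\gamma)\cdot\alpha\gamma\ \simeq\ (\omega\cdot\bar\gamma)\cdot\gamma\ \simeq\ \omega .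
\]
The first and last homotopies are reparametrizations, with $\delta=\alpha\gamma$ and $\delta=\gamma$. The second is the case $g=1$ applied to $\omega\cdot\bar\gamma\in\Omega_1X$. The third uses a path in $\Omega X$ from $\alpha\gamma$ to $\gamma$, which exists because $\alpha_{\#}(g)=g$; this is the only use of the hypothesis on $\pi_1$.

(ii) Let $h\colon\Sigma B\to\widetilde X$ be a homotopy equivalence. By Lemma~\ref{lem:test}, $\alpha\rho h\simeq\rho h$. Lift this homotopy to $\widetilde X$, starting at the lift $\widetilde\alpha h$ of $\alpha\rho h$. The lifted homotopy moves the base point inside a discrete fiber, so it is based. It ends at a based lift of $\rho h$, which equals $h$ because $\Sigma B$ is connected. So $\widetilde\alpha h\simeq h$, and $\widetilde\alpha\simeq\mathrm{id}$.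
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}(a)]
Let $\dim X\le2$ and $\alpha\in\mathcal{E}_{\#\infty}(X)$. The complex $\widetilde X$ is simply connected of dimension at most $2$. So its reduced homology vanishes outside degree $2$, and $H_2(\widetilde X)$ is the kernel of $\partial\colon C_2(\widetilde X)\to C_1(\widetilde X)$, a subgroup of a free abelian group and hence free. Choose a basis and represent its elements by maps $S^2\to\widetilde X$, using (F3). Together they give a homology isomorphism $h\colon\bigvee S^2\to\widetilde X$, which is a homotopy equivalence by (F4). Since $\widetilde\alpha_{\#}=\mathrm{id}$ on $\pi_2(\widetilde X)\cong\pi_2(X)$, we have $\widetilde\alpha h\simeq h$ on each sphere, hence on the wedge by (F1). So $\widetilde\alpha\simeq\mathrm{id}$, and Proposition~\ref{prop:cover}(i) gives $\alpha\in\mathcal{E}_{\Omega}(X)$. The other inclusion always holds.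
\end{proof}

The bound on the dimension is used only to make $\widetilde X$ a wedge of spheres up to homotopy. In dimension $3$ the group $H_2(\widetilde X)$ is a quotient of a group of cycles and need not be free, as the telescope shows.

\section{A finite complex of dimension three}\label{sec:fold}

Compactness gives nothing for maps out of a finite complex: a map that is null-homotopic on every finite subcomplex is then null-homotopic. But the higher homotopy groups of $X$ are those of $\widetilde X$, which can be infinite when $X$ is finite. The relations \eqref{eq:bd} are invariant under the shift $k\mapsto k+1$, so we look for a finite complex with $\pi_1=\mathbb{Z}$ whose universal cover contains a telescope on which the deck group acts by the shift. The target sphere $S^3$ then appears in the cover once for each $k$.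

\subsection*{The complex}

Let $K=S^1\vee S^2\vee S^3$. Its universal cover $\rho\colon\widetilde K\to K$ is a line $R=\mathbb{R}$ with vertices $k\in\mathbb{Z}$ and spheres $S^2_k$, $S^3_k$ attached at the vertex $k$. The base point is $0$, and the deck transformation $t$ shifts $k$ to $k+1$. Let $s_k=t^k_*s_0$ be the fundamental class of $S^2_k$. The subcomplex $L=[0,1]\cup S^2_0\cup S^2_1$ is simply connected with $H_2(L)=\mathbb{Z}s_0\oplus\mathbb{Z}s_1$, so by (F3) there is a map $\varphi_0\colon S^2\to L$, based at $0$, of class $2s_1-s_0$. Put $\varphi=\rho\varphi_0\colon S^2\to S^1\vee S^2\subset K$. Under the identification $\pi_2(S^1\vee S^2)\cong\bigoplus_k\mathbb{Z}s_k\cong\mathbb{Z}[t,t^{-1}]$, $s_k\leftrightarrow t^k$, the map $\varphi$ represents $2t-1$. Let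
\[
X=K\cup_{\varphi}CS^2,\qquad CS^2=S^2\times I/(S^2\times1\cup*\times I),
\]
with the reduced cone attached along $S^2\times0$. The cone is a $3$-cell $e$, so $X$ is a finite $3$-dimensional complex with $\pi_1(X)=\pi_1(K)=\mathbb{Z}$. Write $[z,\tau]$ for points of the cone and $\langle z,\tau\rangle$ for points of $S^3=\Sigma S^2\subset K$. In $X$ the points $[z,1]$, $[*,\tau]$, $\langle z,0\rangle$, $\langle z,1\rangle$, $\langle *,\tau\rangle$ all equal the base point.

\subsection*{The map}

Let $\alpha\colon X\to X$ be the identity on $K$, and let it run through the cone at double speed and then once over $S^3$: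
\[
\alpha[z,\tau]=\begin{cases}[z,2\tau],&\tau\le\frac12,\\ \langle z,2\tau-1\rangle,&\tau\ge\frac12.\end{cases}
\]
The two formulas give the base point at $\tau=\frac12$; the points with $\tau=1$ or $z=*$ go to the base point; and $[z,0]=\varphi(z)$ is fixed. So $\alpha$ is well defined and continuous.

\subsection*{The universal cover}

The lifts of $\varphi$ to $\widetilde K$ are the maps $\varphi_k=t^k\varphi_0$, which send $*$ to the vertex $k$, have image in $[k,k+1]\cup S^2_k\cup S^2_{k+1}$, and have class $2s_{k+1}-s_k$. Attaching a cone $e_k$ to $\widetilde K$ along each $\varphi_k$ gives a covering space of $X$. It is simply connected because $\widetilde K$ is, so it is $\widetilde X$. Write $[z,\tau]_k$ and $\langle z,\tau\rangle_k$ for points of $e_k$ and $S^3_k$. The cone point of $e_k$ is the vertex $k$, where $S^3_k$ is attached. So the map that is the identity on $\widetilde K$ and sends $[z,\tau]_k$ to $[z,2\tau]_k$ for $\tau\le\frac12$ and to $\langle z,2\tau-1\rangle_k$ for $\tau\ge\frac12$ is well defined. It covers $\alpha$ and fixes $0$, so it is $\widetilde\alpha$.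

To see the telescope, collapse the line. Let $c\colon\widetilde X\to Z=\widetilde X/R$ be the quotient map, a homotopy equivalence by (F6). Then
\[
Z=Y\vee W,\qquad W=\bigvee_kS^3_k,\qquad Y=\Bigl(\bigvee_kS^2_k\Bigr)\cup\bigcup_ke_k ,
\]
where $e_k$ is attached by $c\varphi_k\colon S^2\to S^2_k\vee S^2_{k+1}$, of class $2s_{k+1}-s_k$. So $Y$ is a dyadic telescope; the choice of $\varphi_0$ with image in $L$ was made for this. By Lemma~\ref{lem:tel}(c), $\widetilde X\simeq Z\simeq T\vee W=\Sigma\bigl(T'\vee\bigvee_kS^2\bigr)$ has the homotopy type of a suspension. Since $\widetilde\alpha$ is the identity on $R$, it induces $\beta\colon Z\to Z$ with $\beta c=c\widetilde\alpha$, and $\beta$ is the identity on $W$ and on each $S^2_k$.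

\begin{proof}[Proof of Theorem~\ref{thm:dim}(b)]
\emph{$\alpha\in\mathcal{E}_{\#\infty}(X)$.} On $\pi_1(X)=\pi_1(K)$ the map $\alpha_{\#}$ is the identity because $\alpha|_K=\mathrm{id}$. For the higher groups, let $j\colon S^2_N\to Y_N$ and $v\colon Y_N\to Z$ be the inclusions. By Lemma~\ref{lem:tel}(a), $j$ has a homotopy inverse $j'$. Since $\beta vj=vj$, we get $\beta v\simeq\beta vjj'=vjj'\simeq v$. As $\beta|_W$ is the inclusion, (F1) shows that $\beta|_{Y_N\vee W}$ is homotopic to the inclusion. Every map $S^i\to Z$ has image in some $Y_N\vee W$, so $\beta_{\#}=\mathrm{id}$ on all $\pi_i(Z)$. Since $c_{\#}$ is an isomorphism, $\widetilde\alpha_{\#}=\mathrm{id}$, and so $\alpha_{\#}=\mathrm{id}$ on $\pi_i(X)$ for $i\ge2$. By (F4), $\alpha$ is a homotopy equivalence, and it lies in $\mathcal{E}_{\#\infty}(X)$.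

\emph{$\beta\not\simeq\mathrm{id}$.} Let $r\colon Z\to W$ collapse $Y$ and let $f=r\beta|_Y\colon Y\to W$. If $\beta\simeq\mathrm{id}$, then $f\simeq r|_Y=*$. Now $f$ sends the $2$-skeleton to the base point and sends $[z,\tau]_k$ to $\langle z,\max(0,2\tau-1)\rangle_k$. Identify $e_k/\partial e_k=CS^2/S^2$ with $\Sigma S^2=S^3_k$ by $[z,\tau]_k\mapsto\langle z,\tau\rangle_k$, and orient $S^3_k$ by the orientation of $e_k$ used in \eqref{eq:bd}. The map that $f$ induces on $e_k/\partial e_k$ is homotopic to this identification, through the linear homotopy from $\max(0,2\tau-1)$ to $\tau$, which fixes $\tau=0$ and $\tau=1$. So on cellular chains $f$ sends $e_k$ to the fundamental class of $S^3_k$. Hence $f^*\colon H^3(W)=\prod_k\mathbb{Z}\to H^3(Y)$ sends a family $(c_k)$ to the class of the cocycle $e_k\mapsto c_k$. For the family of Example~\ref{ex:third} this class is nonzero. So $f\not\simeq*$ and $\beta\not\simeq\mathrm{id}$.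

\emph{$\alpha\notin\mathcal{E}_{\Omega}(X)$.} If $\Omega\alpha\simeq\mathrm{id}$, then $\widetilde\alpha\simeq\mathrm{id}$ by Proposition~\ref{prop:cover}(ii). Then $\beta c=c\widetilde\alpha\simeq c$, so $\beta\simeq\mathrm{id}$, a contradiction.
\end{proof}

\begin{remark}
The passage to the cover is needed to see $\alpha$ in integral cohomology. In the cellular chains of $X$ one has $\partial e=(2-1)s=s$, where $s$ is the $2$-cell. So the reduced homology of $X$ is free on the classes of $S^1$ and $S^3$, which $\alpha$ fixes, and $\alpha$ acts as the identity on $H_*(X)$ and $H^*(X)$. Correspondingly, a shift-invariant family $c_k=n$ is the coboundary of $a_k=n$; the family that detects $f$ has to break the symmetry.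
\end{remark}

\section{Finite simply connected examples}\label{sec:exp}

A finite simply connected complex is its own universal cover, so compactness is no longer available. We use exponents instead. The \emph{$p$-primary component} of an abelian group is the subgroup of elements whose order is a power of the prime $p$. We rely on three results.
\begin{itemize}
\item Selick \cite{Selick}: for $p$ odd, $p$ annihilates the $p$-primary component of $\pi_i(S^3)$ for all $i>3$.
\item James \cite{James}: $4$ annihilates the $2$-primary component of $\pi_i(S^3)$ for all $i>3$.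
\item Serre: if $A$ is simply connected and $\tilde H_j(A)$ is a finite $p$-group for every $j$, then every $\pi_i(A)$ is a finite $p$-group.
\end{itemize}
Put $e=1$ if $p$ is odd and $e=2$ if $p=2$, so that in both cases $p^e$ annihilates the $p$-primary component of $\pi_i(S^3)$ for $i>3$. The plan is to take a Moore space whose group $H^3$ has exponent larger than $p^e$, and to multiply a generator by $p^e$. For $p=3$ the first case is $H^3(P^3(9))=\mathbb{Z}/9$, with the classes $0,3,6$.

Fix $s\ge1$, let $m=p^{e+s}$ and $A=P^3(m)$. Then $A=\Sigma P^2(m)$ with $P^2(m)=S^1\cup_me^2$; it is simply connected, and its only nonzero reduced homology group is $H_2(A)=\mathbb{Z}/m$. Let $q\colon A\to A/S^2=S^3$ be the pinch map. Regard $S^3$ as the group of unit quaternions with base point $1$. The group structure lets us multiply maps pointwise, and by (F7) this multiplies their effect on \emph{all} homotopy groups. For $k\in\mathbb{Z}$ let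
\[
f_k\colon A\to S^3,\qquad f_k(a)=q(a)^{p^ek}.
\]

\begin{lemma}\label{lem:fk}
\begin{enumerate}
\item[(a)] $(f_k)_{\#}=0$ on $\pi_i(A)$ for all $i\ge1$.
\item[(b)] $f_k\simeq f_l$ if and only if $k\equiv l\pmod{p^s}$. In particular $f_k\simeq*$ if and only if $p^s\mid k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in\pi_i(A)$. By (F7), $(f_k)_{\#}(x)=p^ek\,q_{\#}(x)$. For $i\le2$ we have $\pi_i(S^3)=0$. By Serre's theorem $x$ has order a power of $p$, and hence so does $q_{\#}(x)$. For $i=3$ this gives $q_{\#}(x)=0$, because $\pi_3(S^3)=\mathbb{Z}$. For $i>3$ it places $q_{\#}(x)$ in the $p$-primary component of $\pi_i(S^3)$, so $p^eq_{\#}(x)=0$.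

(b) The cellular cochain complex of $A$ in degrees $2$ and $3$ is multiplication by $m$ on $\mathbb{Z}$, so $H^3(A)=\mathbb{Z}/m$. The exact sequence $H^3(A/S^2)\to H^3(A)\to H^3(S^2)=0$ shows that $q^*\iota$ is a generator. By (F7) the power map $y\mapsto y^n$ of $S^3$ induces multiplication by $n$ on $\pi_3(S^3)$, so by (F3) it has degree $n$. Hence $f_k^*\iota=p^ek\,q^*\iota$. By (F5), $f_k\simeq f_l$ if and only if $p^{e+s}\mid p^e(k-l)$. Finally, $f_0=*$.
\end{proof}

The hypothesis $s\ge1$ enters in (b): for $m=p^e$ all the maps $f_k$ are null-homotopic.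

Lemma~\ref{lem:fk}(a) is weaker than the property used in Section~\ref{sec:tel}: it concerns only spheres mapping into $A$, and a map from a sphere into $A\vee S^3$ need not lie in one summand. We therefore shear the product, where $\pi_i(A\times S^3)=\pi_i(A)\times\pi_i(S^3)$, at the cost of raising the dimension to $6$. Let
\[
\alpha_k\colon A\times S^3\to A\times S^3,\qquad\alpha_k(a,y)=(a,f_k(a)\,y).
\]
Since $f_k(a)f_l(a)=f_{k+l}(a)$, we have $\alpha_k\alpha_l=\alpha_{k+l}$ and $\alpha_0=\mathrm{id}$, so each $\alpha_k$ is a based homeomorphism. A homotopy $f_k\simeq f_l$ gives a homotopy $\alpha_k\simeq\alpha_l$ by the same formula, so the class of $\alpha_k$ depends only on $k$ modulo $p^s$. The second coordinate of $\alpha_k$ is the pointwise product of $f_k\,\mathrm{pr}_1$ and $\mathrm{pr}_2$. By (F7) and Lemma~\ref{lem:fk}(a),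
\begin{equation}\label{eq:shear}
(\alpha_k)_{\#}(x,y)=\bigl(x,(f_k)_{\#}(x)+y\bigr)=(x,y)\quad\text{on }\pi_i(A)\times\pi_i(S^3).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $G=\bigoplus_{j=1}^n\mathbb{Z}/p_j^{s_j}$ be a finite abelian group, with $p_j$ prime and $s_j\ge1$. Let $e_j$ be the number $e$ attached to $p_j$, let $A_j=P^3(p_j^{e_j+s_j})$, and write $f^{(j)}_k$, $\alpha^{(j)}_k$ for the maps constructed above from $A_j$. Put
\[
X=\prod_{j=1}^n(A_j\times S^3),
\]
a finite simply connected complex. For integers $k_1,\dots,k_n$ let $\alpha=\alpha^{(1)}_{k_1}\times\dots\times\alpha^{(n)}_{k_n}$. It is a homeomorphism; its class depends only on the residues of the $k_j$ modulo $p_j^{s_j}$; composition adds the indices; and by \eqref{eq:shear} it induces the identity on $\pi_i(X)=\prod_j\pi_i(A_j\times S^3)$. So $(k_j)\mapsto\alpha$ is a homomorphism $G\to\mathcal{E}_{\#\infty}(X)$.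

Suppose that $\alpha\in\mathcal{E}_{\Omega}(X)$, and fix $j$. Let $u\colon A_j\to X$ be the inclusion of the factor $A_j$, with base points in all other coordinates, and let $w\colon X\to S^3$ be the projection to the $j$-th factor $S^3$. Then $wu=*$, and $w\alpha u(a)=f^{(j)}_{k_j}(a)\cdot1$, so $w\alpha u=f^{(j)}_{k_j}$. Since $A_j$ is a suspension, Lemma~\ref{lem:test} gives $\alpha u\simeq u$, hence $f^{(j)}_{k_j}\simeq*$. By Lemma~\ref{lem:fk}(b), $p_j^{s_j}\mid k_j$. This holds for every $j$, so the composite $G\to\mathcal{E}_{\#\infty}(X)\to\mathcal{E}_{\#\infty}(X)/\mathcal{E}_{\Omega}(X)$ is injective.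

For $G=\mathbb{Z}/p$, that is $n=1$ and $s_1=1$, the complex $X$ is $P^3(p^2)\times S^3$ when $p$ is odd and $P^3(8)\times S^3$ when $p=2$. It has dimension $6$, and $\alpha_1\in\mathcal{E}_{\#\infty}(X)\setminus\mathcal{E}_{\Omega}(X)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{selfmaps}
\emph{Homotopy classes of self-maps and induced homomorphisms of homotopy groups},
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.jmsj/\allowbreak 1149166782}.

\bibitem{James}
James, \emph{On the suspension sequence}, Ann. of Math. 65 (1957), 74--107.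

\bibitem{Selick}
Selick, \emph{Odd primary torsion in $\pi_k(S^3)$}, Topology 17 (1978), 407--412.

\end{thebibliography}
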